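
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Exploring anonymous graphs with one bit of memory}


\begin{abstract}
An agent explores an unknown anonymous graph with $n$ nodes. In each round it sees only the degree of its node, the port by which it entered, and the few bits that it carries from round to round. It was conjectured that with a constant number of bits, and without knowledge of $n$, the cover time must be $\Omega(n^3)$, as for the simple random walk. We disprove this: one bit suffices for expected cover time $O(n^{2.5}\log n)$, and $b$ bits suffice for $O(n^{2+1/(2^{b-1}+1)}\log n)$. Every strategy whatsoever needs $\Omega(n^2)$ rounds, so the infimum of the exponents achievable with constant memory is exactly $2$. Within a natural class of walks that contains our strategies we also show that $0$ bits force $\Omega(n^3)$ and that no constant number of bits achieves $n^{2+o(1)}$.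
\end{abstract}

\section{Introduction}

\subsection{The question}

How much must a walker remember in order to explore a graph faster than a random walk does? We study the question in the following model. A mobile agent moves on an unknown connected simple graph $G$ with $n\ge 2$ nodes. The nodes carry no identifiers. At each node $u$, of degree $d_u$, the incident edges carry distinct local port labels $1,\dots,d_u$. Time is divided into rounds. At the start of a round the agent is at a node $u$ and sees three things: the content of its state memory, the degree $d_u$, and the port by which it entered $u$ (in the first round there is no entry port). Within the round it may compute freely on these values and make random choices with arbitrary real probabilities that depend on them. It then chooses the new content of its memory, and it either stays at $u$ or leaves $u$ by a port of its choice.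

The \emph{state memory} of a strategy is the number of bits carried from one round to the next; computation within a round is free. With $b$ bits the memory has $2^b$ possible contents, and these are the same for all $n$ and $G$ if $b$ is a constant. A strategy has \emph{no global knowledge} if its rules do not depend on $n$ or on any other global parameter of $G$. The \emph{cover time} $T(n)$ of a strategy is the supremum, over all connected $n$-node graphs, port labelings and starting nodes, of the expected number of rounds until every node has been visited. It is $+\infty$ if, with positive probability, some node is never visited.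

The following statement is posed in \cite{thesis}: \emph{any algorithm with a constant number of bits of memory must have a cover time of $\Omega(n^3)$, i.e., cannot provide an improvement with respect to the random walk.} We formalize it as follows.

\begin{conjecture}
For every strategy without global knowledge whose state memory is bounded by a constant, there exist $c>0$ and $n_0$, possibly depending on the strategy, such that $T(n)\ge c\,n^3$ for all $n\ge n_0$.
\end{conjecture}

Here is why one might believe it. The simple random walk uses no memory and has cover time $O(n^3)$, and on some graphs, for example lollipops, this order is attained. It is slow because it spends at a node an amount of time proportional to the degree, and so it is drawn back into dense regions. The Metropolis walk repairs this: from $u$ it proposes a uniformly random neighbor $v$ and accepts it with probability $\min(1,d_u/d_v)$, so that all nodes become equally likely in the long run. But this rule compares two degrees that are never visible at the same time: when the agent looks at $d_v$, it no longer sees $d_u$. One can carry a rounded logarithm of $d_u$ to $v$; a Metropolis-type walk that rounds degrees up to powers of $2$ explores any graph in $O(n^2\log n)$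 rounds with high probability, using $O(\log\log n)$ bits and no global knowledge \cite{thesis}. An agent that knows an estimate of $\sqrt n$ can round degrees to powers of $\sqrt n$, and $1$ bit then suffices for time $n^{2.5}$ up to polylogarithmic factors \cite{thesis}. Without any knowledge of $n$ there are unboundedly many scales of degrees, while a constant number of bits carries only a symbol from a fixed finite alphabet. A comparison of degrees seems out of reach.

The way out is to let chance do the work. A coin whose bias depends only on the visible degree reacts to that degree at all scales at once, and coins flipped at the two ends of an edge can take the place of an explicit comparison.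

\subsection{The idea on two graphs}\label{sec:idea}

Let $g(d)\in(0,1]$ be a function of the degree, and write $g_u=g(d_u)$. Consider the following \emph{one-bit walk}. From the current home $u$, move to a uniformly random neighbor $v$. There, flip a coin with success probability $g_v$. On success, $v$ becomes the new home; on failure, return to $u$ through the entry port. The bit records whether the agent is on its way out or on its way back.

The homes form a Markov chain with $P(u,v)=g_v/d_u$ for adjacent $u,v$. With $\pi_u=d_ug_u$ we get
\[
\pi_uP(u,v)=g_ug_v ,
\]
which is symmetric. So the test, which looks at $v$ alone, automatically gives a reversible chain: the random walk on an electrical network with conductance $g_ug_v$ on the edge $uv$, and with loops. The expected time for a commute from $x$ to $y$ and back, counted in tests, is then the product of two costs, the \emph{resistance} between $x$ and $y$ and the total \emph{mass} $\sum_w\pi_w$. A test takes one or two rounds.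

Let $g(d)=d^{-\alpha}$ with $0\le\alpha\le1$. An edge $uv$ has resistance $(d_ud_v)^{\alpha}$, and the mass is $\sum_wd_w^{1-\alpha}$. Increasing $\alpha$ lowers the mass and raises the resistance, and two graphs show the tradeoff.
\begin{itemize}
\item \emph{Lollipop.} Attach a path with $N$ edges to a clique $K_N$. Each path edge has resistance at least $1$, so the resistance from the clique to the far end is at least $N$. The mass is at least $N(N-1)^{1-\alpha}$. The commute takes at least of order $N^{3-\alpha}$ tests.
\item \emph{Dumbbell.} Join two cliques $K_N$ by one edge. That edge has resistance $N^{2\alpha}$, and the mass is at least $2N(N-1)^{1-\alpha}$. A commute across the edge takes at least of order $N^{2+\alpha}$ tests.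
\end{itemize}
For $\alpha=0$ this is the simple random walk, with its cubic behavior on the lollipop; for $\alpha=1$ the dumbbell is cubic. The two exponents agree at $\alpha=\frac12$, where both are $2.5$. We shall see that no graph is worse, up to a logarithm: for $\alpha=\frac12$ an edge has resistance $\sqrt{d_ud_v}\le\max(d_u,d_v)$, and the degrees along a shortest path add up to at most $3n$. So all resistances are $O(n)$ while the mass is at most $n^{1.5}$.

\subsection{Results}

\begin{theorem}\label{thm:upper}
For every integer $b\ge1$ there is a strategy without global knowledge, with exactly $b$ bits of state memory, and with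
\[
T(n)\le C_b\,n^{2+\frac1{2^{b-1}+1}}(1+\ln n)\quad\text{for all }n\ge2,\qquad C_b=12\cdot2^{b-1}\cdot2^{2^{b-1}-1}.
\]
For $b=1$ this is $T(n)\le12\,n^{2.5}(1+\ln n)$.
\end{theorem}

For $b=1$ we get $T(n)/n^3\le12\,n^{-1/2}(1+\ln n)\to0$, so no $c>0$ and $n_0$ can satisfy $T(n)\ge cn^3$ for all $n\ge n_0$. \textbf{The conjecture is false.} By Markov's inequality, exploration also ends within $\ln n$ times the stated bound with probability at least $1-1/\ln n$, for $n\ge3$.

We say that an exponent $\alpha$ is achievable with constant memory if some strategy without global knowledge whose state memory is bounded by a constant has $T(n)=O(n^\alpha)$.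

\begin{theorem}\label{thm:quadratic}
Every strategy, with any amount of memory and even with knowledge of $n$, satisfies $T(n)\ge\frac12\bigl(\binom{n-1}2+1\bigr)$ for all $n\ge3$. Hence the infimum of the exponents achievable with constant memory is exactly $2$.
\end{theorem}

The strategies of Theorem~\ref{thm:upper} belong to a class that we call \emph{edge-test walks} (Definition~\ref{def:etw}): the agent repeatedly tests an edge by moving back and forth along it until it settles at one of its ends, using only the visible degree and its state.

\begin{theorem}\label{thm:class}
\begin{itemize}
\item[(a)] Every edge-test walk with $0$ bits has $T(n)\ge\frac{n^2}{432}\bigl(\frac n{12}-1\bigr)=\Omega(n^3)$ for $n\ge36$.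
\item[(b)] For every $b$ there is $\varepsilon_b>0$ such that every edge-test walk with $b$ bits has $T(n)\ge n^{2+\varepsilon_b}/144$ for all large $n$.
\end{itemize}
\end{theorem}

So in this class the conjecture holds at $0$ bits and fails at $1$ bit, and the infimum exponent $2$ is not attained by any single walk. We do not settle whether Theorem~\ref{thm:class} extends to strategies outside the class, for example to strategies that use port numbers in other ways.

Section~\ref{sec:tools} bounds the cover time of a reversible edge-test walk by resistance, mass and test duration. Sections~\ref{sec:onebit} and~\ref{sec:races} prove Theorem~\ref{thm:upper}, first for one bit and then for $b$ bits. Section~\ref{sec:quadratic} proves Theorem~\ref{thm:quadratic}. Sections~\ref{sec:twoscale} and~\ref{sec:class} prove Theorem~\ref{thm:class}.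

\section{Edge-test walks and their cover time}\label{sec:tools}

\begin{definition}\label{def:etw}
Let $b\ge0$ and let $S$ be a set of $2^b$ states. An \emph{edge-test walk with $b$ bits} is given, for each degree $d\ge1$, by a probability distribution $p_d$ on $S$ and, for each $s\in S$, by nonnegative numbers $\sigma_d(s)$ and $\rho_d(s,s')$, $s'\in S$, with $\sigma_d(s)+\sum_{s'}\rho_d(s,s')=1$. The walk consists of \emph{trials}. Each trial starts from a node called its \emph{home}; the first home is the starting node. In a trial from home $u$ the agent chooses a uniformly random port, chooses a state with distribution $p_{d_u}$, and moves in that state to the corresponding neighbor $v$. On each arrival at an endpoint $w\in\{u,v\}$ of the edge $uv$ in state $s$, it does one of the following: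
\begin{itemize}
\item with probability $\sigma_{d_w}(s)$ it \emph{settles} at $w$: the trial ends, $w$ is the new home, and the next trial starts in the same round;
\item with probability $\rho_{d_w}(s,s')$ it returns through the entry port in state $s'$.
\end{itemize}
\end{definition}

Returning through the entry port retraverses the same edge, so a trial traverses only the edge $uv$. Every round is a move, so time may be counted in moves. Only the state is carried between rounds. The agent recognizes the first round, in which it must start a trial, by the missing entry port; in our strategies an initial state in which the agent always settles serves as well.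

The course of a trial from a node of degree $x$ toward a neighbor of degree $y$ depends only on $x$ and $y$. Let $f(x,y)$ be the probability that it settles at the neighbor, and let $\tau(x,y)\in[1,\infty]$ be its expected number of moves. A trial depends on the past only through its home. So the homes $X_0,X_1,\dots$ form a Markov chain, the \emph{home chain}, which stops if a trial never ends. It has
\begin{equation}\label{eq:P}
P(u,v)=\frac{f(d_u,d_v)}{d_u}\quad\text{for adjacent }u,v,
\end{equation}
and, if trials from $u$ end almost surely, the remaining mass of row $u$ is at $u$.

Let $L_i\le\infty$ be the number of moves in trial $i$, and let $\tau_w$ be the expected number of moves in a trial from $w$, which is the average of $\tau(d_w,d_v)$ over the neighbors $v$ of $w$. Given $X_0,\dots,X_i$, the mean of $L_i$ is $\tau_{X_i}$. Let $\theta\le\infty$ be a random index such that, for each $i$, the event $\{i<\theta\}$ is determined by $X_0,\dots,X_i$. For each node $w$, summing $\mathbb E[\mathbf 1_{\{i<\theta,\,X_i=w\}}L_i]=\tau_w\Pr(i<\theta,\,X_i=w)$ over $i$ gives Wald's identity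
\begin{equation}\label{eq:wald}
\mathbb E\sum_{i<\theta,\,X_i=w}L_i=\tau_w\;\mathbb E\,\#\{i<\theta:X_i=w\}.
\end{equation}
Here only trials that take place are counted.

\paragraph{Networks.}
We recall some standard facts; see the chapter on networks in \cite{lpw}. A \emph{network} is a finite connected graph with conductances $c(u,v)=c(v,u)>0$ on its edges, and possibly loops with $c(u,u)\ge0$. Put $\pi_u=\sum_vc(u,v)$, loops included. The random walk on the network has transition probabilities $c(u,v)/\pi_u$. Conversely, an irreducible chain $P$ with positive weights $\pi$ such that $\pi_uP(u,v)$ is symmetric is the random walk on the network with $c(u,v)=\pi_uP(u,v)$. For $x\ne y$ let $\phi$ be the voltage of the unit current from $x$ to $y$, normalized by $\phi(y)=0$; then $\phi(x)=R_{\mathrm{eff}}(x,y)$ is the effective resistance.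

\begin{itemize}
\item \emph{Visits.} The expected number of visits to $w$ by the walk from $x$ before it hits $y$ is $\pi_w\phi(w)$. Indeed, let $\nu(w)$ be this number divided by $\pi_w$. Conditioning on the previous step gives $\pi_w\nu(w)=\mathbf 1_{\{w=x\}}+\sum_u\nu(u)c(u,w)$ for $w\ne y$, that is, $\sum_uc(u,w)(\nu(w)-\nu(u))=\mathbf 1_{\{w=x\}}$, and $\nu(y)=0$. These are the equations that determine $\phi$.
\item \emph{Commutes.} The voltage for the unit current from $y$ to $x$ that vanishes at $x$ is $R_{\mathrm{eff}}(x,y)-\phi$. So during a commute $x\to y\to x$ the expected number of visits to $w$ (not counting the final arrival at $x$) is $\pi_wR_{\mathrm{eff}}(x,y)$.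
\item \emph{Rayleigh monotonicity.} Deleting edges does not decrease effective resistances; identifying nodes does not increase them. Resistances $1/c$ in series add up.
\end{itemize}

\begin{proposition}\label{prop:cover}
Let an edge-test walk on a connected graph $G$ with $n\ge2$ nodes have finite $\tau_w$ for all $w$, and let its home chain be irreducible with $\pi_uP(u,v)$ symmetric for some $\pi>0$. Let $R_{\max}$ be the maximum of $R_{\mathrm{eff}}(x,y)$ over all pairs of nodes in the network $c(u,v)=\pi_uP(u,v)$. From every starting node, the expected number of rounds until every node has been visited is at most
\[
(1+\ln n)\,R_{\max}\sum_w\pi_w\tau_w .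
\]
\end{proposition}

\begin{proof}
Put $h=R_{\max}\sum_w\pi_w\tau_w$. All trials end almost surely, because all $\tau_w$ are finite. Consider a commute of the home chain from $x$ to $y$ and back. Whether trial $i$ starts before the commute ends is determined by the homes up to trial $i$. By \eqref{eq:wald}, summed over $w$, and the commute fact, the expected number of rounds of the commute is $R_{\mathrm{eff}}(x,y)\sum_w\pi_w\tau_w\le h$. So, started with home $x$, the expected number of rounds until $y$ becomes home is at most $h$, for all $x$ and $y$.

To pass from hitting times to the cover time we use Matthews' argument. Let $x_0$ be the starting node, and let $\sigma_1,\dots,\sigma_{n-1}$ be a uniformly random ordering of the other nodes, independent of the walk. Let $C_0=0$, let $C_k$ be the first trial index by which $\sigma_1,\dots,\sigma_k$ have all been homes, and let $T_k$ be the number of rounds before trial $C_k$ starts. Let $A_k$ be the event $C_k>C_{k-1}$. It occurs exactly if $\sigma_k$ is the last of $\sigma_1,\dots,\sigma_k$ to become home. Given the walk and the set $\{\sigma_1,\dots,\sigma_k\}$, the node $\sigma_k$ is uniform in this set, and distinct nodes become home for the first time in distinct trials. Hence $\Pr(A_k)=1/k$.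 Moreover, $A_k$ is determined by $\sigma_1,\dots,\sigma_k$ and the homes up to trial $C_{k-1}$. Given these, on $A_k$ the time $T_k-T_{k-1}$ is the time to make $\sigma_k$ home from home $X_{C_{k-1}}$, with expectation at most $h$; off $A_k$ it is $0$. So $\mathbb E[T_k-T_{k-1}]\le h/k$. At the start of trial $C_{n-1}$ every node has been visited, and $\mathbb E\,T_{n-1}\le h\sum_{k=1}^{n-1}\frac1k\le h(1+\ln n)$.
\end{proof}

The resistances will always be bounded in the same way. This is where we use that $G$ is simple.

\begin{lemma}\label{lem:path}
If the conductances on the edges of $G$ satisfy $c(u,v)\ge\frac1{\beta\max(d_u,d_v)}$ for some $\beta>0$, then $R_{\mathrm{eff}}(x,y)\le6\beta n$ for all $x,y$.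
\end{lemma}

\begin{proof}
Let $v_0,\dots,v_\ell$ be a shortest path from $x$ to $y$. Every node of $G$ is adjacent to at most three nodes $v_i$: if it were adjacent to $v_i$ and $v_j$ with $j\ge i+3$, the detour through it would shorten the path. So $\sum_id_{v_i}\le3n$. Delete all edges outside the path. By Rayleigh monotonicity and the series law,
\[
R_{\mathrm{eff}}(x,y)\le\sum_{i<\ell}\beta\max(d_{v_i},d_{v_{i+1}})\le \beta\sum_{i<\ell}(d_{v_i}+d_{v_{i+1}})\le6\beta n.\qedhere
\]
\end{proof}

\section{One bit}\label{sec:onebit}

\begin{proof}[Proof of Theorem~\ref{thm:upper} for $b=1$]
Take the one-bit walk of Section~\ref{sec:idea} with $g(d)=d^{-1/2}$. Its two states are $F$ (on the way out) and $R$ (on the way back). Each trial starts in state $F$. On arrival at $v$ in state $F$ the agent settles with probability $g_v$ and otherwise returns in state $R$; on arrival in state $R$ it settles. The initial state is $R$. The rules do not involve $n$.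

We have $P(u,v)=g_v/d_u$ for adjacent $u,v$. With $\pi_u=d_ug_u=d_u^{1/2}$ the product $\pi_uP(u,v)=g_ug_v=(d_ud_v)^{-1/2}$ is symmetric, and it is positive on all edges, so the home chain is irreducible. As $(d_ud_v)^{-1/2}\ge1/\max(d_u,d_v)$, Lemma~\ref{lem:path} with $\beta=1$ gives $R_{\max}\le6n$. The mass is $\sum_wd_w^{1/2}\le n^{1.5}$, and a trial takes at most $2$ rounds. Proposition~\ref{prop:cover} gives $T(n)\le12\,n^{2.5}(1+\ln n)$.
\end{proof}

\section{More bits: races}\label{sec:races}

Compared with the simple random walk, the one-bit test multiplies the weight $\pi_u$ by $g_u$ and the conductance of $uv$ by $g_ug_v$. For two nodes of degree $d$ and $g(d)=d^{-\varepsilon}$, the mass per node drops by the factor $d^{\varepsilon}$, but the resistance rises by $d^{2\varepsilon}$. To improve the exponent we need a test with a better rate of exchange.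

Such a test is a \emph{race} between the two ends of the edge. The agent flips coins alternately at $v$ and at $u$, beginning at $v$; a coin at $w$ succeeds with probability $g_w$, and the first success wins. To run the race the agent needs to remember only whose turn it is. Put
\[
D_{uv}=1-(1-g_u)(1-g_v)=g_u+g_v-g_ug_v .
\]
Call a flip at $v$, followed in case of failure by a flip at $u$, a \emph{cycle}. A cycle decides the race with probability $D_{uv}$, and with probability $g_v$ it does so in favor of $v$. Hence $v$ wins with probability $g_v/D_{uv}$. Requiring that $v$ win a race multiplies $\pi_u$ by $g_u$, as before, but the conductance only by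
\begin{equation}\label{eq:race}
\frac{g_ug_v}{D_{uv}}\ge\frac{g_ug_v}{2\max(g_u,g_v)}=\tfrac12\min(g_u,g_v),
\end{equation}
because $D_{uv}\le g_u+g_v$. Now mass and resistance are exchanged at rate one to one: the race compares the two degrees.

The price is time: a race takes $1/D_{uv}$ cycles on average. We therefore begin a trial with one one-bit test at $v$, and we start the races only if it succeeds. This happens with probability $g_v\le D_{uv}$, which pays for the length of a race. With one test and $r$ races, the mass of a node of degree $d$ is $d^{1-(r+1)\varepsilon}$, and the resistance of an edge between two such nodes is of order $d^{(r+2)\varepsilon}$. Lemma~\ref{lem:path} allows this to be of order $d$, so we take $\varepsilon=1/(r+2)$, and the mass per node is $d^{\varepsilon}$.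

\paragraph{The strategy.}
Let $b\ge1$, $r=2^{b-1}-1$, $\varepsilon=\frac1{r+2}=\frac1{2^{b-1}+1}$ and $g(d)=d^{-\varepsilon}$. The $2r+2=2^b$ states are $F$, $R$, and $(V,j),(U,j)$ for $1\le j\le r$; in state $(V,j)$ or $(U,j)$ the agent is in race $j$ and it is the turn of the neighbor $v$ or of the home $u$, respectively. The initial state is $R$. Every trial starts in state $F$. The agent acts as follows on arrival at a node $w$.
\begin{itemize}
\item \emph{State $F$} (here $w=v$). With probability $1-g_w$ return in state $R$. Otherwise, settle if $r=0$; if $r\ge1$, begin race $1$ with a flip at $w$, as described under $(V,1)$, in the same round.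
\item \emph{State $R$} (here $w=u$). Settle.
\item \emph{State $(V,j)$} (here $w=v$). Flip a coin with success probability $g_w$. On failure, return in state $(U,j)$. On success, the neighbor has won race $j$: settle if $j=r$; otherwise begin race $j+1$ with a fresh coin at $w$, as described under $(V,j+1)$, in the same round.
\item \emph{State $(U,j)$} (here $w=u$). With probability $g_w$ the home has won: settle. Otherwise return in state $(V,j)$.
\end{itemize}
The probabilities of settling and of returning in each state depend only on $d_w$ and on the current state, so this is an edge-test walk with $b$ bits, and it has no global knowledge. For $b=1$ it is the walk of Section~\ref{sec:onebit}. For $b=2$ there is one race, $\varepsilon=\frac13$, and the states are $F$, $R$, $(V,1)$, $(U,1)$.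

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
\emph{The network.} A trial from $u$ toward $v$ settles at $v$ if and only if $v$ passes the first test and wins all $r$ races. All coins are independent, so the probability is $g_v(g_v/D_{uv})^r$. By \eqref{eq:P}, $P(u,v)=g_v^{r+1}/(d_uD_{uv}^r)$. Put
\[
\pi_u=d_ug_u^{r+1}=d_u^{1-\frac{r+1}{r+2}}=d_u^{\varepsilon},\qquad c(u,v)=\pi_uP(u,v)=\frac{(g_ug_v)^{r+1}}{D_{uv}^r}.
\]
Since $D_{uv}=D_{vu}$, $c$ is symmetric, and it is positive on all edges, so the home chain is irreducible.

\emph{Resistance.} By \eqref{eq:race} and $g_ug_v\ge\min(g_u,g_v)^2$,
\[
c(u,v)=g_ug_v\Bigl(\frac{g_ug_v}{D_{uv}}\Bigr)^r\ge2^{-r}\min(g_u,g_v)^{r+2}=\frac{2^{-r}}{\max(d_u,d_v)},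
\]
because $g(d)^{r+2}=d^{-1}$. Lemma~\ref{lem:path} with $\beta=2^r$ gives $R_{\max}\le6\cdot2^rn$.

\emph{Duration.} A trial from $u$ toward $v$ takes one move to $v$. With probability $1-g_v$ the first test fails, and there is one more move. With probability $g_v$ the races begin. There are at most $r$ of them, each with a geometric number of cycles of mean $1/D_{uv}$, and each cycle takes at most two moves. So the expected number of moves is at most
\[
1+(1-g_v)+g_v\cdot\frac{2r}{D_{uv}}\le2+2r,
\]
because $D_{uv}=g_v+g_u(1-g_v)\ge g_v$. Thus $\tau_w\le2(r+1)$ for all $w$.

\emph{Conclusion.} The mass is $\sum_wd_w^{\varepsilon}\le n^{1+\varepsilon}$. Proposition~\ref{prop:cover} gives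
\[
T(n)\le(1+\ln n)\cdot6\cdot2^rn\cdot2(r+1)\cdot n^{1+\varepsilon}=12(r+1)2^r\,n^{2+\varepsilon}(1+\ln n),
\]
which is the claimed bound, since $r+1=2^{b-1}$.
\end{proof}

\section{A quadratic lower bound for every strategy}\label{sec:quadratic}

No strategy can do better than exponent $2$, for a simple reason: a node hidden in the middle of an edge cannot be found without entering that edge.

\begin{proof}[Proof of Theorem~\ref{thm:quadratic}]
Fix a strategy, $n\ge3$, a port labeling of the complete graph $K_{n-1}$, and a starting node. If the strategy knows $n$, run it with this value of $n$ on all graphs below. For an edge $e=\{a,b\}$ of $K_{n-1}$ let $G_e$ be the graph obtained by subdividing $e$ with a new node $w$, keeping the port labels at $a$ and $b$. It has $n$ nodes, and the old nodes have the same degrees and ports as in $K_{n-1}$.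

Let $\tau_e$ be the round in which the run on $K_{n-1}$ first traverses $e$, in either direction ($\tau_e=\infty$ if it never does). With the same random choices, the runs on $G_e$ and on $K_{n-1}$ see the same degrees and entry ports, and so make the same decisions, up to and including round $\tau_e$. Hence the agent on $G_e$ does not reach $w$ before the end of round $\tau_e$, and the expected number of rounds to visit all nodes of $G_e$ is at least $\mathbb E\,\tau_e$.

The agent traverses at most one edge per round, so the finite values among the $\tau_e$ are distinct positive integers. With $M=\binom{n-1}2$ edges, $\sum_e\tau_e\ge1+2+\dots+M$ in every outcome. Therefore $T(n)\ge\max_e\mathbb E\,\tau_e\ge\frac1M\cdot\frac{M(M+1)}2=\frac{M+1}2$.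

So no exponent below $2$ is achievable, and by Theorem~\ref{thm:upper} with $b$ large every exponent above $2$ is achievable with constant memory.
\end{proof}

\section{Two scales of degrees in one graph}\label{sec:twoscale}

We turn to the limits of edge-test walks. The lollipop and the dumbbell of Section~\ref{sec:idea} punish too much mass and too much resistance. The next lemma combines them in one graph: a part $A$ whose degrees are $d'$ holds the mass, a part $B$ whose degrees are $d\le d'$ provides the resistance, and the walk must get from $A$ to the far end of $B$.

\begin{lemma}\label{lem:twoscale}
Let $n\ge36$ and $3\le d\le d'\le n/12$, with $d$ and $d'$ integers. If an edge-test walk has $T(n)<\infty$, then $f(d,d)$, $f(d',d')$, $f(d,d')$ and $f(d',d)$ are positive and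
\begin{equation}\label{eq:twoscale}
T(n)\ge\frac{n^2}{144}\cdot\frac{d'\,f(d,d')}{d\,f(d',d)}\cdot\frac{\tau(d',d')}{f(d,d)} .
\end{equation}
\end{lemma}

The first fraction after $n^2/144$ is the ratio of the weights of a node of $A$ and a node of $B$; the factor $1/f(d,d)$ comes from the resistance in $B$; the factor $\tau(d',d')$ is the time per trial in $A$.

\begin{proof}
\emph{The graph} (Figure~\ref{fig:chain}). A \emph{block of scale $q$} is $K_{q+1}$ minus an edge $\{x,y\}$; its nodes other than $x$ and $y$ are called interior. Take $a=\lfloor\frac n{3(d'+1)}\rfloor$ blocks of scale $d'$, with node set $A$, followed by $\ell=\lfloor\frac n{3(d+1)}\rfloor$ blocks of scale $d$, with node set $B$, and join the node $y$ of each block to the node $x$ of the next by an edge, called a \emph{bridge}. Let $x_*$ be the first $x$, let $a_*$ be the last node $y$ in $A$, let $b_*$ be the first node $x$ in $B$, and let $z$ be the last $y$. Attach a leaf $t$ to $z$, and attach a pendant path to $x_*$, with as many nodes as are needed for a total of $n$. The path has $n-1-|A|-|B|\ge n-1-\frac{2n}3\ge1$ nodes. All nodes of $A$ have degree $d'$, and all nodes of $B$ have degree $d$. Since $3\le d\le d'\le n/12$, we have $d+1\le d'+1\le\frac43d'\le\frac n9$,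 hence $a,\ell\ge3$, and
\begin{align}
|A|-2&\ge\frac n3-(d'+1)-2\ge\frac n3-\frac n9-2\ge\frac n{12},\label{eq:A}\\
(\ell-1)d&\ge\Bigl(\frac n{3(d+1)}-2\Bigr)d\ge\frac n4-\frac n6=\frac n{12},\label{eq:B}
\end{align}
where \eqref{eq:A} uses $n\ge36$ and \eqref{eq:B} uses $\frac d{d+1}\ge\frac34$ and $d\le\frac n{12}$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0)--(1.8,0);
\foreach \x in {0,0.6,1.2} \fill (\x,0) circle (2pt);
\foreach \x in {2.4,4.2,6.0} \draw (\x,0) circle (0.6);
\draw (3.0,0)--(3.6,0) (4.8,0)--(5.4,0) (6.6,0)--(7.25,0);
\foreach \x in {7.6,8.9,10.2,11.5} \draw (\x,0) circle (0.35);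
\draw (7.95,0)--(8.55,0) (9.25,0)--(9.85,0) (10.55,0)--(11.15,0) (11.85,0)--(12.6,0);
\foreach \x in {1.8,3.0,3.6,4.8,5.4,6.6,7.25,7.95,8.55,9.25,9.85,10.55,11.15,11.85,12.6} \fill (\x,0) circle (2pt);
\node[below left] at (1.85,-0.1) {$x_*$};
\node[below] at (6.75,-0.25) {$a_*$};
\node[above] at (7.05,0.15) {$b_*$};
\node[below] at (12.0,-0.15) {$z$};
\node[below] at (12.65,-0.15) {$t$};
\node at (4.2,1.0) {$A$: all degrees $d'$};
\node at (9.6,1.0) {$B$: all degrees $d$};
\end{tikzpicture}
\caption{The two-scale chain. A large circle is a complete graph $K_{d'+1}$ minus the edge between its two marked nodes, a small circle is $K_{d+1}$ minus such an edge. A pendant path on the left brings the number of nodes to $n$. To visit the leaf $t$, an agent that starts at $a_*$ must first make $z$ its home.}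
\label{fig:chain}
\end{figure}

A trial visits only its home and a neighbor of its home. In particular, if the agent starts neither at $z$ nor at $t$, then $t$ can be visited only after $z$ has become home.

\emph{Positivity.} Since $T(n)<\infty$, every node is visited almost surely from every starting node. Each of the following cases contradicts this.
\begin{itemize}
\item $f(d',d')=0$: an agent starting at an interior node of a block in $A$, all of whose neighbors have degree $d'$, never changes its home, and $t$ is never visited.
\item $f(d',d)=0$: for an agent starting in $A$ the home never crosses the bridge $a_*b_*$, so it never enters $B$. Thus $z$ never becomes home, and $t$ is never visited.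
\item $f(d,d)=0$: for an agent starting in $A$ the only node of $B$ that can become home is $b_*\ne z$, and $t$ is never visited.
\item $f(d,d')=0$: for an agent starting in $B$ the home never enters $A$, so interior nodes of blocks in $A$, all of whose neighbors are in $A$, are never visited.
\end{itemize}

\emph{The network.} Let the agent start at $a_*$. Then $t$ is visited almost surely, so $z$ becomes home almost surely. By positivity, the home chain reaches every node of $(A\cup B)\setminus\{z\}$ before $z$ with positive probability, because removing $z$ does not disconnect $A\cup B$. Hence all trials from these nodes end almost surely, and any excursion of the home from $x_*$ into the pendant path returns to $x_*$ almost surely; otherwise, with positive probability, $z$ would never become home. Watch the home chain on $A\cup B$ until it hits $z$; excursions into the path become loops at $x_*$. Put $\pi=1$ on $B$ and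
\[
\pi=\kappa:=\frac{d'f(d,d')}{d\,f(d',d)}\quad\text{on }A.
\]
By \eqref{eq:P}, $\pi_uP(u,v)$ is symmetric for adjacent $u,v\in A\cup B$: this is clear when both lie in $A$ or both in $B$, and on the bridge $a_*b_*$ it reads $\kappa f(d',d)/d'=f(d,d')/d$. So the watched chain is the random walk on a network until $z$ is hit. (The transitions out of $z$ play no role.) A bridge between consecutive blocks of $B$ has conductance $f(d,d)/d$.

Let $\phi$ be the voltage for the unit current from $a_*$ to $z$, with $\phi(z)=0$. The set $A$ is attached to the rest of the network only at the source $a_*$, so no current flows inside $A$, and $\phi$ is constant on $A$, equal to $R_{\mathrm{eff}}(a_*,z)$. Identify $a_*$ with $b_*$, and identify all nodes within each block of $B$; by Rayleigh monotonicity and the series law, $R_{\mathrm{eff}}(a_*,z)$ is at least the sum of the resistances of the $\ell-1$ bridges inside $B$. Thus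
\[
\phi(w)\ge(\ell-1)\frac d{f(d,d)}\quad\text{for all }w\in A.
\]
Before $z$ becomes home, the expected number of trials from $w\in A$ is $\pi_w\phi(w)=\kappa\phi(w)$. If $w\in A$ is neither $x_*$ nor $a_*$, all its neighbors have degree $d'$, so $\tau_w=\tau(d',d')$. Since $t$ is visited only after $z$ has become home, \eqref{eq:wald}, summed over these $|A|-2$ nodes $w$ and with $\theta$ the first index for which $X_\theta=z$, gives
\[
T(n)\ge(|A|-2)\cdot\kappa\cdot\tau(d',d')\cdot\frac{(\ell-1)d}{f(d,d)},
\]
and \eqref{eq:A} and \eqref{eq:B} complete the proof.
\end{proof}

\begin{remark}\label{rem:half}
The one-bit walk of Section~\ref{sec:idea} shows the lemma at work. For it, $f(x,y)=g(y)$ and $\tau\ge1$. With $d=d'$ the right-hand side of \eqref{eq:twoscale} is at least $\frac{n^2}{144}\cdot\frac1{g(d')}$, which is large if $g(d')$ is too small. With $d=3$ it is at least $\frac{n^2}{144}\cdot\frac{d'g(d')}{3g(3)^2}\ge\frac{n^2}{432}\,d'g(d')$, which is large if $g(d')$ is too big. These are the two sides of the tradeoff between resistance and mass.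
\end{remark}

\section{The limits of edge-test walks}\label{sec:class}

We use Lemma~\ref{lem:twoscale} in two ways. With $d=d'$ it says that trials between nodes of equal degree must be short and successful. With $d$ much smaller than $d'$ it says that, on top of this, the walk must discriminate: $f(d,d')$ must be smaller than $f(d',d)$ by roughly the factor $d/d'$. With little memory these demands conflict.

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
We may assume $T(n)<\infty$. There is one state; let $\sigma_x$ be its settling probability at degree $x$. Let $d=3$ and $d'=\lfloor n/12\rfloor\ge3$. By Lemma~\ref{lem:twoscale}, $f(d,d)$ and $f(d',d')$ are positive, hence so are $\sigma_d$ and $\sigma_{d'}$. A trial is just a race in which the neighbor flips first, so for $x,y\in\{d,d'\}$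
\[
f(x,y)=\frac{\sigma_y}{\sigma_x+\sigma_y-\sigma_x\sigma_y},\qquad\tau(d',d')=\frac1{\sigma_{d'}},
\]
the latter because each arrival ends the trial with probability $\sigma_{d'}$. Therefore
\[
\frac{f(d,d')}{f(d',d)}\,\tau(d',d')=\frac{\sigma_{d'}}{\sigma_d}\cdot\frac1{\sigma_{d'}}=\frac1{\sigma_d}\ge1 .
\]
Discrimination is possible, but it is paid for in full by the duration of the trials. As $f(d,d)\le1$, \eqref{eq:twoscale} gives $T(n)\ge\frac{n^2}{144}\cdot\frac{d'}3\ge\frac{n^2}{432}\bigl(\frac n{12}-1\bigr)$.
\end{proof}

For part (b) the idea is as follows. If $T(n)$ is close to $n^2$, then at every scale $d$ a trial between two nodes of degree $d$ settles at the neighbor with non-negligible probability after few moves. So there must be some fixed sequence of states leading to success, each of whose steps has non-negligible probability. In the simplest case the sequence is a single state $s$: the agent leaves home in state $s$ and settles at once. After loops are erased, the number of such sequences is bounded in terms of $b$ alone. If we consider more scales than sequences, two scales $d<d'$ share one. Then a trial from degree $d$ to degree $d'$ can follow it too, although each step may use the rules of either degree. So $f(d,d')$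 is non-negligible: the walk fails to discriminate.

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
\emph{Parameters.} Let $k=2^b$ be the number of states, and put
\[
K=2k^{2k+1},\qquad\gamma=\frac1{K+2},\qquad\varepsilon=\varepsilon_b=\frac\gamma{6k+5},\qquad\lambda=n^{-3\varepsilon}.
\]
Let $d_i=\lceil n^{\gamma i}\rceil$ for $1\le i\le K+1$. Since $\gamma(K+1)<1$, we have $3\le d_i\le n/12$ for all $i$ when $n$ is large, and $d_{i'}/d_i\ge\frac12n^{\gamma}>1$ for $i<i'$, because $\lceil x\rceil\le2x$ for $x\ge1$. Suppose, for contradiction, that $T(n)<n^{2+\varepsilon}/144$ for some large $n$; how large depends only on $b$. Lemma~\ref{lem:twoscale} with $d=d'=d_i$ gives $\tau(d_i,d_i)/f(d_i,d_i)<n^\varepsilon$. As $\tau\ge1$ and $f\le1$,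
\begin{equation}\label{eq:good}
\tau(d_i,d_i)<n^{\varepsilon},\qquad f(d_i,d_i)>n^{-\varepsilon}\qquad\text{for all }i .
\end{equation}

\emph{A good word at each scale.} Let $d=d_i$, and consider a trial between two nodes of degree $d$. Call a choice made in the trial (of the initial state, or of settling or a new state on an arrival) \emph{rare} if its probability is below $\lambda$. The initial choice has $k$ options, so it is rare with probability at most $k\lambda$. At each arrival there are $k+1$ options, so the choice made there is rare with conditional probability at most $(k+1)\lambda$. The expected number of arrivals is $\tau(d,d)$. Hence, by \eqref{eq:good}, the probability that some choice is rare is at most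
\[
(\tau(d,d)+1)(k+1)\lambda\le(n^\varepsilon+1)(k+1)n^{-3\varepsilon}<n^{-\varepsilon}<f(d,d)
\]
for large $n$. So with positive probability the trial settles at the neighbor without any rare choice.

Fix such a course of the trial, and consider its sequence of configurations (endpoint, state on arrival). It starts and ends with a configuration at the neighbor. Erase loops: whenever a configuration is repeated, delete the part between the two occurrences together with one of them. This keeps the first configuration and the last one (they may become the same), all remaining configurations are distinct, and every remaining transition was made in the trial. Since there are $2k$ configurations, we obtain a word $s_1s_2\cdots s_L$ of states with $L\le2k$. The corresponding arrivals are alternately at the neighbor and at the home, starting and ending at the neighbor, so $L$ is odd. As no choice was rare and both endpoints have degree $d$,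
\begin{equation}\label{eq:word}
p_d(s_1)\ge\lambda,\qquad\rho_d(s_j,s_{j+1})\ge\lambda\quad(1\le j<L),\qquad\sigma_d(s_L)\ge\lambda .
\end{equation}

\emph{Two scales share a word.} The number of words is at most $\sum_{L=1}^{2k}k^L\le2k\cdot k^{2k}=K$, and there are $K+1$ scales. So there are $d<d'$ among the $d_i$ such that the same word $s_1\cdots s_L$ satisfies \eqref{eq:word} for $d$ and for $d'$. A trial from a home of degree $d$ toward a neighbor of degree $d'$ can follow this word: the initial state has probability $p_d(s_1)$, the transition from $s_j$ has probability $\rho_{d'}(s_j,s_{j+1})$ for odd $j$ (at the neighbor) and $\rho_d(s_j,s_{j+1})$ for even $j$ (at the home), and the final settling at the neighbor has probability $\sigma_{d'}(s_L)$. All $L+1$ factors are at least $\lambda$. So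
\[
f(d,d')\ge\lambda^{L+1}\ge\lambda^{2k+1}=n^{-(6k+3)\varepsilon}.
\]

\emph{Contradiction.} Lemma~\ref{lem:twoscale} for $d$ and $d'$, with $f(d',d)\le1$, $f(d,d)\le1$ and $\tau(d',d')\ge1$, gives
\[
T(n)\ge\frac{n^2}{144}\cdot\frac{d'}d\,f(d,d')\ge\frac{n^2}{288}\,n^{\gamma-(6k+3)\varepsilon}=\frac{n^{2+2\varepsilon}}{288},
\]
since $\gamma=(6k+5)\varepsilon$. For large $n$ this exceeds $n^{2+\varepsilon}/144$, a contradiction. So $T(n)\ge n^{2+\varepsilon_b}/144$ for all large $n$, with $\varepsilon_b=\frac1{(K+2)(6k+5)}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Time And Space-Efficient Algorithms For Mobile Agents In An Anonymous Network},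
https://hal.inria.fr/tel-00867765/document.

\bibitem{lpw}
Levin, Peres, Wilmer, \emph{Markov Chains and Mixing Times}, chapter on networks.
\end{thebibliography}

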